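\title{Failure of Ext parity for reduced standard modules}

\begin{abstract}
Let $G$ be a simply connected semisimple algebraic group in characteristic $p$ larger than the Coxeter number $h$. Reducing modulo $p$ the minimal and the maximal lattice in a simple module of the quantum group at a $p$th root of unity gives $G$-modules $\Delta^{\rm red}(\lambda)$ and $\nabla_{\rm red}(\lambda)$. We disprove the conjecture that, for $p$-regular dominant weights $\lambda$ and $\mu$, the groups $\operatorname{Ext}^n_G(\Delta^{\rm red}(\lambda),\nabla(\mu))$ and $\operatorname{Ext}^n_G(\Delta(\mu),\nabla_{\rm red}(\lambda))$ vanish unless $n$ has the parity of the difference of the lengths of $\lambda$ and $\mu$. Both halves fail for $SL_N$ with $96\le N\le 150$ when $p=151$, and with $96\le N\le 742$ when $p=743$, and no hypothesis $p>Rh$ with a constant $R$ rescues them. The counterexamples come from an odd-dimensional cone, transverse to an Iwahori orbit in the affine Grassmannian, whose intersection cohomology acquires in characteristic $p$ two extra classes in adjacent degrees. These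 classes cancel in characters but not in Ext groups.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The conjecture}\label{ss:conj}

Let $G$ be a simply connected semisimple algebraic group over an algebraically closed field $k$ of characteristic $p>h$, where $h$ is the Coxeter number. Let $\mathbf X$ be the weight lattice, $\mathbf X^+$ the set of dominant weights, $\Phi$ the root system, $W$ the Weyl group and $\rho$ the half-sum of the positive roots. The affine Weyl group $W_p$ is generated by the reflections $s_{\alpha,np}\colon\lambda\mapsto\lambda-((\lambda,\alpha^\vee)-np)\alpha$, for $\alpha\in\Phi$ and $n\in\mathbb Z$, and we let it act by the dot action $x\cdot\lambda=x(\lambda+\rho)-\rho$. The hyperplanes $(\lambda+\rho,\alpha^\vee)=np$ cut $\mathbf X\otimes\mathbb R$ into open \emph{alcoves}, which $W_p$ permutes simply transitively. Two of them have names: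
\[
\mathcal A^-_p=\{\lambda:\ -p<(\lambda+\rho,\alpha^\vee)<0\ \ \forall\alpha>0\},\qquad
\mathcal A^+_p=\{\lambda:\ 0<(\lambda+\rho,\alpha^\vee)<p\ \ \forall\alpha>0\}.
\]
A weight is \emph{$p$-regular} if it lies in an alcove, that is, if it has the form $\lambda=x\cdot\lambda^-$ with $x\in W_p$ and $\lambda^-\in\mathcal A^-_p\cap\mathbf X$; then $x$ and $\lambda^-$ are determined by $\lambda$. We write $\mathbf X^+_{\rm reg}$ for the set of $p$-regular dominant weights and put $l(\lambda)=l(x)$, the Coxeter length of $x$, which is the number of hyperplanes separating $\mathcal A_p^-$ from the alcove of $\lambda$.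

For $\lambda\in\mathbf X^+$ let $\Delta(\lambda)$, $\nabla(\lambda)$ and $L(\lambda)$ be the standard (Weyl), costandard and simple modules of highest weight $\lambda$, and let $\chi(\lambda)$ be the Weyl character, the common character of $\Delta(\lambda)$ and $\nabla(\lambda)$. Let $D^b(G\text{-mod})$ be the bounded derived category of finite-dimensional rational $G$-modules, with shift $(M[i])^j=M^{i+j}$, so that $\operatorname{Hom}(M,M'[n])=\operatorname{Ext}^n_G(M,M')$ for modules. Define full subcategories of $D^b(G\text{-mod})$ by
\begin{align*}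
\mathcal E^L&=\{M:\ \operatorname{Hom}(M,\nabla(\mu)[n])\ne0\Rightarrow n\equiv l(\mu)\ (\mathrm{mod}\ 2),\ \ \forall\mu\in\mathbf X^+_{\rm reg},\ n\in\mathbb Z\},\\
\mathcal E^R&=\{M:\ \operatorname{Hom}(\Delta(\mu),M[n])\ne0\Rightarrow n\equiv l(\mu)\ (\mathrm{mod}\ 2),\ \ \forall\mu\in\mathbf X^+_{\rm reg},\ n\in\mathbb Z\}.
\end{align*}
The modules below lie in regular linkage classes, so by the linkage principle the singular $\mu$ would contribute nothing.

Fix a $p$-modular system $(\mathcal O,K,k)$: a complete discrete valuation ring $\mathcal O$ with maximal ideal $(\varpi)$, residue field $k$ and fraction field $K$, such that $K$ contains a primitive $p$th root of unity $\zeta$. Thus $\zeta\ne1$, while $\zeta$ maps to $1$ in $k$. Let $\tilde U_\zeta$ be Lusztig's divided-power $\mathcal O$-form of the quantum enveloping algebra of the same type as $G$, specialized at $\zeta$, and let $U_\zeta=\tilde U_\zeta\otimes_{\mathcal O}K$. The algebra $\tilde U_\zeta\otimes_{\mathcal O}k$ maps onto the distribution algebra of $G$, compatibly with weights. For $\lambda\in\mathbf X^+$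 let $L_\zeta(\lambda)$ be the simple type-1 $U_\zeta$-module of highest weight $\lambda$, with highest weight vector $v^+$. An \emph{admissible lattice} is a $\tilde U_\zeta$-stable $\mathcal O$-lattice $\tilde L$ of full rank in $L_\zeta(\lambda)$; the quotient $\tilde L/\varpi\tilde L$ is a rational $G$-module with the same character as $L_\zeta(\lambda)$. Among the admissible lattices with $\lambda$-weight space $\mathcal Ov^+$ there is a smallest one, $\tilde L^{\min}(\lambda)=\tilde U_\zeta v^+$, and a largest one, $\tilde L^{\max}(\lambda)$, which is the dual of $\tilde L^{\min}(\lambda)$ under the contravariant form. The \emph{reduced standard} and \emph{reduced costandard} modules, defined by Lusztig, are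
\[
\Delta^{\rm red}(\lambda)=\tilde L^{\min}(\lambda)/\varpi\tilde L^{\min}(\lambda),\qquad
\nabla_{\rm red}(\lambda)=\tilde L^{\max}(\lambda)/\varpi\tilde L^{\max}(\lambda).
\]
There are a surjection $\Delta(\lambda)\twoheadrightarrow\Delta^{\rm red}(\lambda)$ and an injection $\nabla_{\rm red}(\lambda)\hookrightarrow\nabla(\lambda)$. The following conjecture is posed in \cite{RSM}.

\medskip
\noindent\textbf{Conjecture.} \emph{For $\lambda\in\mathbf X^+_{\rm reg}$, one has $\Delta^{\rm red}(\lambda)[-l(\lambda)]\in\mathcal E^L$ and $\nabla_{\rm red}(\lambda)[-l(\lambda)]\in\mathcal E^R$.}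
\medskip

In terms of Ext groups, the first half says that $\operatorname{Ext}^n_G(\Delta^{\rm red}(\lambda),\nabla(\mu))\ne0$ forces $n\equiv l(\lambda)-l(\mu)\pmod 2$, and the second half says the same for $\operatorname{Ext}^n_G(\Delta(\mu),\nabla_{\rm red}(\lambda))$.

\subsection{Why one expects parity}\label{ss:why}

Standard and costandard modules are Ext-orthogonal:
\begin{equation}\label{eq:orth}
\operatorname{Ext}^n_G(\Delta(\mu'),\nabla(\mu))=
\begin{cases} k&\text{if } n=0 \text{ and }\mu=\mu',\\ 0&\text{otherwise.}\end{cases}
\end{equation}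
Hence, for regular $\mu$, the object $\Delta(\mu)[i]$ lies in $\mathcal E^L$ exactly when $i\equiv l(\mu)$, and $\mathcal E^L$ is closed under extensions. Informally, $\mathcal E^L$ consists of the objects filtered by such $\Delta(\mu)[i]$, and the groups $\operatorname{Hom}(M,\nabla(\mu)[n])$ count the pieces. The alternating count is the character: for every finite-dimensional module $M$,
\begin{equation}\label{eq:euler}
\operatorname{ch}M=\sum_{\mu\in\mathbf X^+}\Big(\sum_n(-1)^n\dim\operatorname{Ext}^n_G(M,\nabla(\mu))\Big)\chi(\mu).
\end{equation}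
Indeed, $L(\lambda)$ is the quotient of $\Delta(\lambda)$ by a submodule whose composition factors have smaller highest weights, so by \eqref{eq:orth} and induction on $\lambda$ all sums are finite; both sides are additive in short exact sequences, and they agree on the modules $\Delta(\mu')$, whose classes span the Grothendieck group.

For $G=SL_N$ the character of $\Delta^{\rm red}(\lambda)$ is given by the Kazhdan--Lusztig formula (C1) of Section~\ref{ss:chars}, in which $\chi(\mu)$ has coefficient $(-1)^{l(\lambda)-l(\mu)}P_{y,x}(1)$, with $x,y\in W_p$ the elements attached to $\lambda,\mu$. The Conjecture says that every nonzero term of the inner sum in \eqref{eq:euler} carries the sign $(-1)^{l(\lambda)-l(\mu)}$: nothing cancels, and the total dimension of $\operatorname{Ext}^\bullet_G(\Delta^{\rm red}(\lambda),\nabla(\mu))$ is $P_{y,x}(1)$.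

\begin{example}\label{ex:sl2}
Let $G=SL_2$, so that weights are integers and alcoves are the intervals between the points of $-1+p\mathbb Z$. If $0\le\lambda\le p-2$, then $\Delta(\lambda)$ is simple, so $\Delta^{\rm red}(\lambda)=\Delta(\lambda)$ and the first half of the Conjecture is \eqref{eq:orth}. Now let $\lambda=p+j$ with $0\le j\le p-2$, and let $\lambda'=p-2-j$ be its reflection in the wall $p-1$, so that $l(\lambda)-l(\lambda')=1$. Formula (C1) reads $\operatorname{ch}L_\zeta(\lambda)=\chi(\lambda)-\chi(\lambda')$. The kernel of $\Delta(\lambda)\to\Delta^{\rm red}(\lambda)$ thus has the character of the simple module $\Delta(\lambda')$, and we obtain an exact sequence $0\to\Delta(\lambda')\to\Delta(\lambda)\to\Delta^{\rm red}(\lambda)\to0$. By \eqref{eq:orth}, $\operatorname{Ext}^n_G(\Delta^{\rm red}(\lambda),\nabla(\mu))$ is nonzero only for $(\mu,n)=(\lambda,0)$ and $(\lambda',1)$, as predicted.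
\end{example}

The modules $\Delta^{\rm red}(\lambda)$ have the quantum character by construction, whatever $p$ is, and so one is led to guess that the Conjecture holds. What the character cannot exclude is a pair of extra Ext classes in adjacent degrees. We shall produce such a pair.

\subsection{Results}\label{ss:results}

\medskip
\noindent\textbf{Hypothesis (H).} $q,s,a,b,c$ are positive integers with
\[
c=qs-qa-(s-1)b,\qquad 2\le a\le s-1,\qquad b\le q-1,\qquad c\le q-2 .
\]
Put $r=2qs$ and $N_0=2(qs+q+s)$. Let $C=C(q,s,a,b,c)$ be the number of $q\times s$ matrices with entries in $\{0,1\}$ in which every row has sum $a$, each of the first $s-1$ columns has sum $q-b$, and the last column has sum $q-c$. (The equation in (H) says that the row sums and the column sums have the same total.)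
\medskip

\begin{theorem}\label{thm:main}
Assume \textup{(H)}. Let $p$ be a prime dividing $C$, let $N_0\le N<p$, and let $G=SL_N$ over an algebraically closed field $k$ of characteristic $p$, so that $p>h=N$. There are $\lambda,\mu\in\mathbf X^+_{\rm reg}$ with
\[
\operatorname{Ext}^2_G(\Delta^{\rm red}(\lambda),\nabla(\mu))\cong k,\qquad
\operatorname{Ext}^{2r+1}_G(\Delta^{\rm red}(\lambda),\nabla(\mu))\cong k .
\]
\end{theorem}

\begin{corollary}\label{cor:fail}
In this situation $\Delta^{\rm red}(\lambda)[-l(\lambda)]\notin\mathcal E^L$ and $\nabla_{\rm red}(\lambda)[-l(\lambda)]\notin\mathcal E^R$.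
\end{corollary}

\begin{proof}
The space $\operatorname{Hom}(\Delta^{\rm red}(\lambda)[-l(\lambda)],\nabla(\mu)[n])=\operatorname{Ext}^{n+l(\lambda)}_G(\Delta^{\rm red}(\lambda),\nabla(\mu))$ is nonzero for values of $n$ of both parities, which gives the first claim. Let $M\mapsto M^\star$ be the contravariant duality of $G$-mod: the linear dual, with the action twisted by the anti-automorphism of $G$ that fixes the maximal torus and exchanges the root subgroups of $\alpha$ and $-\alpha$. It is exact, fixes the simple modules and satisfies $\nabla(\mu)^\star=\Delta(\mu)$. Also $\Delta^{\rm red}(\lambda)^\star=\nabla_{\rm red}(\lambda)$, because the contravariant form pairs $\tilde L^{\min}(\lambda)$ and $\tilde L^{\max}(\lambda)$ perfectly over $\mathcal O$. Hence $\operatorname{Ext}^n_G(\Delta(\mu),\nabla_{\rm red}(\lambda))\cong\operatorname{Ext}^n_G(\Delta^{\rm red}(\lambda),\nabla(\mu))$, and the second claim follows in the same way as the first.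
\end{proof}

The theorem has content only if $C$ has a prime factor larger than $N_0$. This does happen.

\begin{corollary}\label{cor:examples}
\begin{enumerate}
\item[(a)] For $(q,s,a,b,c)=(6,6,2,4,4)$ one has $N_0=96$ and $C=67950=2\cdot3^2\cdot5^2\cdot151$. The Conjecture fails for $p=151$ and $SL_N$, $96\le N\le150$.
\item[(b)] For $(6,6,3,3,3)$ one has $N_0=96$ and $C=297200=2^4\cdot5^2\cdot743$. The Conjecture fails for $p=743$ and $SL_N$, $96\le N\le742$.
\item[(c)] For $(3m,4,2,2m-1,3)$ with $m\ge2$ one has $N_0=30m+8$. The Conjecture fails for $SL_N$ whenever $p$ is a prime dividing $9m^2-5$ and $30m+8\le N<p$.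
\item[(d)] For every $R>0$ there are infinitely many primes $p$ for which there is an $N$ with $p>RN$ such that both halves of the Conjecture fail for $SL_N$ in characteristic $p$.
\end{enumerate}
\end{corollary}

By Corollary~\ref{cor:fail}, both halves fail in (a)--(c) as well. For instance, for $SL_{96}$ and $p=151$ the two Ext groups of Theorem~\ref{thm:main} lie in degrees $2$ and $145$.

\subsection{Outline of the proof}\label{ss:outline}

By a theorem of Achar and Riche, the groups $\operatorname{Ext}^n_G(L(\lambda),\nabla(\mu))$ for \emph{simple} modules in the extended principal block are computed by stalks of simple mixed perverse sheaves on the affine Grassmannian of the dual group. We look for two Iwahori orbits such that the singularity of the closure of the larger one along the smaller one has intersection cohomology in both parities over $k$, while the Euler characteristics of all relevant stalks do not depend on the field of coefficients. Section~\ref{sec:toy} shows this phenomenon on the cone over a Veronese surface and extracts the requirements. Section~\ref{sec:cone}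 constructs a cone $X$ that meets them, Section~\ref{sec:background} recalls the published results that we use, and Section~\ref{sec:slice} finds $X$ in the affine Grassmannian of $PGL_N$. Section~\ref{sec:simple} computes the Ext groups of the simple module $L(\lambda)$. In Section~\ref{sec:proof} the invariance of Euler characteristics shows that $\Delta^{\rm red}(\lambda)$ and $L(\lambda)$ differ only by composition factors with no Ext groups into $\nabla(\mu)$, and Theorem~\ref{thm:main} follows. Section~\ref{sec:count} proves Corollary~\ref{cor:examples}.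

\section{Torsion that characters do not see}\label{sec:toy}

Varieties in the geometric parts of the paper are complex, with the classical topology; sheaves are sheaves of vector spaces over a field $\mathbb F$, and all sheaf functors are derived.

\subsection{Intersection cohomology}\label{ss:IC}

Let $X$ be an irreducible variety of dimension $d$ and $X'\subset X$ a smooth dense open subset. The complex $\mathrm{IC}(X,\mathbb F)$ is the unique constructible complex $\mathcal K$ with $\mathcal K|_{X'}=\mathbb F[d]$ such that both $\mathcal K$ and its Verdier dual satisfy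
\begin{equation}\label{eq:support}
\dim\{x\in X\setminus X':\ H^{-m}(\mathcal K_x)\ne0\}<m\qquad\text{for all }m.
\end{equation}
It does not depend on $X'$, it is Verdier self-dual and it is a simple perverse sheaf. If its cohomology sheaves are locally constant along a locally closed smooth subvariety $Z$ of dimension $<d$, then its stalks along $Z$ lie in degrees $<-\dim Z$. For a smooth variety $M$, the complex $\mathrm{IC}(X\times M,\mathbb F)$ is the pullback of $\mathrm{IC}(X,\mathbb F)$ shifted by $[\dim M]$. If $X$ is a cone with vertex $0$ and $X\setminus0$ is smooth, then the stalk of $\mathrm{IC}(X,\mathbb F)$ at $0$ has cohomology $H^m(X\setminus0;\mathbb F)$ in degree $m-d$ for $m<d$, and zero in degrees $\ge0$.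

Our cones will be images of vector bundles, and the following computation is used throughout. We write $b_m$ for Betti numbers.

\begin{lemma}\label{lem:gysin}
Let $F$ be a product of projective spaces, $E\to F$ a complex vector bundle of rank $r\ge1$ with Euler class $e(E)\in H^{2r}(F;\mathbb Z)$, and $E^\times$ the complement of the zero section. For every field $\mathbb F$,
\[
H^m(E^\times;\mathbb F)=
\begin{cases}
H^m(F;\mathbb F)& m\le 2r-2,\\
\ker\big(e(E)\colon H^0(F;\mathbb F)\to H^{2r}(F;\mathbb F)\big)& m=2r-1,\\
H^{2r}(F;\mathbb F)/\mathbb F\,e(E)& m=2r .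
\end{cases}
\]
In particular $\sum_{m\le2r}(-1)^m\dim H^m(E^\times;\mathbb F)=\sum_{m\le 2r}b_m(F)-1$ does not depend on $\mathbb F$.
\end{lemma}

\begin{proof}
The Gysin sequence reads
\[
\cdots\to H^{m-2r}(F)\xrightarrow{\,e(E)\,}H^m(F)\to H^m(E^\times)\to H^{m+1-2r}(F)\xrightarrow{\,e(E)\,}H^{m+1}(F)\to\cdots .
\]
For $m\le 2r-2$ the groups $H^{m-2r}(F)$ and $H^{m+1-2r}(F)$ vanish. For $m=2r-1$ and $m=2r$ use $H^{2r-1}(F)=0$ and $H^1(F)=0$. If $\epsilon\in\{0,1\}$ is the rank of $e(E)$ on $H^0(F;\mathbb F)$, then $\dim H^{2r}(E^\times)-\dim H^{2r-1}(E^\times)=(b_{2r}(F)-\epsilon)-(1-\epsilon)$, and $\epsilon$ cancels.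
\end{proof}

\subsection{Two Veronese cones}\label{ss:veronese}

Let $F=\mathbb P^{d-1}$ and $E=\mathcal O(-p)\subset F\times\operatorname{Sym}^p\mathbb C^d$. The image $X$ of $E$ in $\operatorname{Sym}^p\mathbb C^d$ is the cone over the $p$th Veronese embedding; it has dimension $d$, and $E^\times\cong X\setminus0$. Here $r=1$ and $e(E)=-px$, where $x$ is the hyperplane class. The stalk of $\mathrm{IC}(X,\mathbb F)$ at the vertex is given by $H^m(E^\times;\mathbb F)$, $m<d$, and Lemma~\ref{lem:gysin} yields the following dimensions.
\begin{center}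
\begin{tabular}{l|c|c|c}
 & degrees kept & $\operatorname{char}\mathbb F\ne p$ & $\operatorname{char}\mathbb F=p$\\ \hline
$d=2$ \ ($\dim F=r$) & $m=0,1$ & $1,0$ & $1,1$\\
$d=3$ \ ($\dim F=r+1$) & $m=0,1,2$ & $1,0,0$ & $1,1,1$
\end{tabular}
\end{center}
In both cases the vanishing of $e(E)$ modulo $p$ creates a class in degree $2r-1=1$ and a class in degree $2r=2$. For $d=2r=2$ the truncation $m<d$ keeps only the first, and the Euler characteristic of the stalk drops from $1$ to $0$. For $d=2r+1=3$ the truncation keeps both: the stalk has cohomology in both parities, and its Euler characteristic is still $1$.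

In the dictionary of Section~\ref{sec:simple}, stalk cohomology corresponds to $\operatorname{Ext}^\bullet_G(L(\lambda),\nabla(\mu))$ and its Euler characteristic to the coefficient of $\chi(\mu)$ in $\operatorname{ch}L(\lambda)$. A singularity of the first kind would change the character of $L(\lambda)$, so that $L(\lambda)$ would no longer tell us about $\Delta^{\rm red}(\lambda)$. A singularity of the second kind destroys parity and leaves the character alone. We therefore want a bundle $E\to F$ and a contraction $\pi\colon E\to X$ of its zero section such that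
\begin{enumerate}
\item[(i)] $\dim F=r+1$, so that $\dim X=2r+1$;
\item[(ii)] $e(E)$ is divisible by $p$;
\item[(iii)] away from the vertex, $\mathrm{IC}(X,\mathbb F)$ is $\pi_*\mathbb F[\dim X]$ and has stalks independent of $\mathbb F$;
\item[(iv)] $X$ is a transverse slice in a Schubert variety of $GL_N$ with $N<p$.
\end{enumerate}
Condition (iv) is the restrictive one. It suggests cones of matrices defined by rank conditions, resolved by sums of the bundles $\mathcal O(-1)\boxtimes\mathcal O(-1)$ on products of projective spaces, and then the prime $p$ has to arise as a factor of a coefficient of a product of linear forms. When $\dim F=r$ the Euler class is a single integer. When $\dim F=r+1$, the group $H^{2r}(F;\mathbb Z)$ has rank equal to the number of factors of $F$, and (ii) asks that as many integers be divisible by $p$ at once. The device that achieves this is to glue two configurations with $\dim F=r$ and Euler number $\pm C$ along one common projective space.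

\section{The cone $X$}\label{sec:cone}

Assume (H) from now until the end of Section~\ref{sec:proof}.

\subsection{Construction}\label{ss:construction}

Let $S=\bigoplus_{i=1}^{2q}S_i$ and $T=\bigoplus_{j=1}^{2s-1}T_j$ be complex vector spaces with
\[
\dim S_i=a+1,\qquad \dim T_j=b+1\ \ (j\ne s),\qquad \dim T_s=2c+2 .
\]
We call the $S_i$ \emph{sources}, the $T_j$ \emph{targets}, and $T_s$ the \emph{hinge}. Since $qa+(s-1)b=qs-c$,
\[
\dim S+\dim T=2(qs-c)+2q+2(s-1)+2c+2=N_0 .
\]
Let $\Gamma$ be the bipartite graph whose vertices are the sources and the targets and whose edges are the pairs $(i,j)$ with $i\le q,\ j\ge s$ or $i>q,\ j\le s$. It is the union of two complete bipartite graphs $\Gamma_1$ (sources $i\le q$) and $\Gamma_2$ (sources $i>q$), each with $q$ sources and $s$ targets, which share only the hinge; see Figure~\ref{fig:graph}. It has $2qs=r$ edges.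

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \j/\x in {1/0,2/1.5,4/4.5,5/6}
  \node[circle,draw,inner sep=1.5pt] (T\j) at (\x,1.8) {$T_{\j}$};
\node[circle,draw,very thick,inner sep=1.5pt] (T3) at (3,1.8) {$T_3$};
\foreach \i/\x in {4/0,5/1.1,6/2.2,1/3.8,2/4.9,3/6}
  \node[rectangle,draw,inner sep=2.5pt] (S\i) at (\x,0) {$S_{\i}$};
\foreach \i in {1,2,3} \foreach \j in {3,4,5} \draw (S\i) -- (T\j);
\foreach \i in {4,5,6} \foreach \j in {1,2,3} \draw (S\i) -- (T\j);
\node at (-0.9,0.9) {$\Gamma_2$};
\node at (6.9,0.9) {$\Gamma_1$};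
\end{tikzpicture}
\caption{The graph $\Gamma$ for $(q,s,a,b,c)=(3,3,2,1,1)$: two complete bipartite graphs $K_{3,3}$ glued at the hinge $T_3$. Each vertex contributes a projective space to the base $F$ ($\mathbb P^2$ for each $S_i$, $\mathbb P^3$ for the hinge, $\mathbb P^1$ for the other $T_j$) and each edge a line bundle to $E$, so that $\dim F=19$ and $\operatorname{rk}E=18$.}
\label{fig:graph}
\end{figure}

Write $A\in\operatorname{Hom}(S,T)$ in blocks $A_{ji}\in\operatorname{Hom}(S_i,T_j)=T_j\otimes S_i^*$. Let
\[
F=\prod_i\mathbb P(S_i^*)\times\prod_j\mathbb P(T_j),\qquad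
E=\bigoplus_{(i,j)\in\Gamma}\mathcal O(-1)_i\boxtimes\mathcal O(-1)_j\ \subset\ F\times\operatorname{Hom}(S,T).
\]
A point of $F$ is a choice of lines $\mathbb C\varphi_i\subset S_i^*$ and $\mathbb Ct_j\subset T_j$, and the fiber of $E$ over it consists of the $A$ with $A_{ji}\in\mathbb C\,t_j\otimes\varphi_i$ for $(i,j)\in\Gamma$ and $A_{ji}=0$ otherwise. We also write $E$ for the total space. Let $\pi\colon E\to X\subset\operatorname{Hom}(S,T)$ be the projection onto its image. Since $E$ is closed in $F\times\operatorname{Hom}(S,T)$ and $F$ is projective, $\pi$ is proper and $X$ is closed; $X$ is irreducible and stable under scaling, and $\pi^{-1}(0)=F$ is the zero section. The bundle $E$ has rank $r$, and the dimension of the hinge is chosen so that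
\begin{equation}\label{eq:dimF}
\dim F=2qa+2(s-1)b+(2c+1)=2(qs-c)+2c+1=r+1 .
\end{equation}

\begin{lemma}\label{lem:rank}
$X$ is the set of $A\in\operatorname{Hom}(S,T)$ such that $A_{ji}=0$ for $(i,j)\notin\Gamma$, $\operatorname{rk}(A|_{S_i})\le1$ for all $i$, and $\operatorname{rk}(\operatorname{pr}_{T_j}A)\le1$ for all $j$.
\end{lemma}

\begin{proof}
If $A$ lies in the fiber of $E$ over $(\varphi_i,t_j)$, then $A|_{S_i}$ kills $\ker\varphi_i$ and $\operatorname{pr}_{T_j}A$ has image in $\mathbb Ct_j$, so the conditions hold. Conversely, the second condition gives $A_{ji}=u_{ji}\otimes\varphi_i$ with $0\ne\varphi_i\in S_i^*$ and $u_{ji}\in T_j$. The image of $\operatorname{pr}_{T_j}A$ is spanned by the vectors $u_{ji}$, so by the third condition they lie on one line $\mathbb Ct_j$.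
\end{proof}

\subsection{The map $\pi$ is small away from the vertex}\label{ss:small}

For a vertex $v$ of $\Gamma$ let $\delta_v$ be the dimension of its projective space: $a$ for a source, $2c+1$ for the hinge, $b$ for the other targets. For a set $J$ of vertices let $\delta(J)=\sum_{v\in J}\delta_v$, let $\varepsilon(J)$ be the number of edges with both ends in $J$, and put $\phi(J)=\delta(J)-\varepsilon(J)$. Call $J$ \emph{admissible} if every vertex of $J$ has a neighbor in $J$. For $A\in X$ let $J(A)$ be the set of vertices incident to an edge $(i,j)$ with $A_{ji}\ne0$; it is admissible. For admissible $J$ the set $X_J=\{A\in X:J(A)=J\}$ is locally closed. A nonzero block $A_{ji}$ determines the lines at both ends of the edge, and the lines at vertices outside $J(A)$ are unconstrained. Hence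
\begin{equation}\label{eq:fiber}
\pi^{-1}(A)\cong\prod_{v\notin J}\mathbb P^{\delta_v}\quad(A\in X_J),\qquad \dim X_J=\delta(J)+\varepsilon(J),
\end{equation}
the latter because $X_J$ is in bijection with a nonempty open subset of a vector bundle of rank $\varepsilon(J)$ over $\prod_{v\in J}\mathbb P^{\delta_v}$. Over the open set $X_{\rm all}$, where $J$ is the set of all vertices, $\pi$ is an isomorphism, since kernels and images of maps of constant rank $1$ vary regularly. In particular $\dim X=\dim F+r=2r+1$.

By \eqref{eq:fiber}, the codimension of $X_J$ in $X$ is $(\dim F-\delta(J))+(r-\varepsilon(J))$ and the fibers over $X_J$ have dimension $\dim F-\delta(J)$. Using \eqref{eq:dimF}, for $A\in X_J$,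
\begin{equation}\label{eq:phi}
\operatorname{codim}X_J-2\dim\pi^{-1}(A)=r-\varepsilon(J)-\dim F+\delta(J)=\phi(J)-1 .
\end{equation}
For $J=\varnothing$ this is $-1$: the zero section is too large for $\pi$ to be small, as for the Veronese cone with $d=3$. The inequalities in (H) make it positive for all other proper $J$.

\begin{lemma}\label{lem:phi}
If $J$ is admissible, nonempty and not the set of all vertices, then $\phi(J)\ge2$.
\end{lemma}

\begin{proof}
For each of the two halves $\Gamma_1,\Gamma_2$, let $\sigma\in[0,q]$ be the number of its sources in $J$ and $\tau\in[0,s-1]$ the number of its targets in $J$ other than the hinge.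

\emph{The hinge is not in $J$.} Then $\phi(J)$ is the sum over the two halves of $g(\sigma,\tau)=\sigma a+\tau b-\sigma\tau$. A half that misses $J$ contributes $0$. At least one half meets $J$, and for such a half admissibility gives $\sigma,\tau\ge1$. The function $g$ is affine in each variable, so its minimum on $[1,q]\times[1,s-1]$ is attained at a corner. The corner values are
\begin{gather*}
g(1,1)=a+b-1\ge2,\qquad g(q,1)=q(a-1)+b\ge2,\\
g(1,s-1)=a+(s-1)(b-1)\ge2,\qquad g(q,s-1)=(qs-c)-q(s-1)=q-c\ge2,
\end{gather*}
by $a\ge2$ for the first three and $c\le q-2$ for the last.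

\emph{The hinge is in $J$.} Then $\phi(J)=2c+1+\psi(\sigma_1,\tau_1)+\psi(\sigma_2,\tau_2)$ with $\psi(\sigma,\tau)=\sigma a+\tau b-\sigma(\tau+1)$. For a full half, $\psi(q,s-1)=(qs-c)-qs=-c$. We claim that $\psi\ge1-c$ otherwise. If $\tau<s-1$, then $\psi$ is affine in $\sigma$, with $\psi(0,\tau)=\tau b\ge0\ge1-c$ and $\psi(q,\tau)=-c+(s-1-\tau)(q-b)\ge1-c$ because $b\le q-1$. If $\tau=s-1$ and $\sigma<q$, then $\psi=-c+(q-\sigma)(s-a)\ge1-c$ because $a\le s-1$. At least one half is not full, so $\phi(J)\ge(2c+1)-c+(1-c)=2$.
\end{proof}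

\begin{remark}\label{rem:H}
The inequalities $a\le s-1$ and $b\le q-1$ follow from $c>0$: if $a\ge s$ or $b\ge q$, the equation in (H) gives $c\le0$. The other two are genuine. If $c=q-1$, then $\phi(J)=1$ for $J$ the set of vertices of $\Gamma_1$ other than the hinge, and if $a=b=1$, then $\phi(J)=1$ for the two ends of an edge not meeting the hinge; by \eqref{eq:phi}, $\pi$ is then not small over $X\setminus0$.
\end{remark}

\begin{proposition}\label{prop:small}
For every field $\mathbb F$, $\mathrm{IC}(X,\mathbb F)|_{X\setminus0}\cong\pi_*\mathbb F_{E^\times}[2r+1]$. Its stalk at $A\in X\setminus0$ is $H^\bullet(\pi^{-1}(A);\mathbb F)[2r+1]$, and $\pi^{-1}(A)$ is a product of projective spaces.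
\end{proposition}

\begin{proof}
Let $d=2r+1$ and $\mathcal K=\pi_*\mathbb F_{E^\times}[d]$ on $X\setminus0$. It restricts to $\mathbb F[d]$ on $X_{\rm all}$, and it is self-dual because $E^\times$ is smooth and $\pi$ is proper. By proper base change its stalk at $A\in X_J$ is $H^\bullet(\pi^{-1}(A);\mathbb F)[d]$, which lies in degrees $\le-d+2\dim\pi^{-1}(A)$. For $J$ nonempty and proper this is $<-\dim X_J$, by \eqref{eq:phi} and Lemma~\ref{lem:phi}. So $H^{-m}(\mathcal K_A)\ne0$ with $A\in X_J$ forces $\dim X_J<m$, which is \eqref{eq:support}.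
\end{proof}

\subsection{The Euler class}\label{ss:euler}

\begin{proposition}\label{prop:euler}
$e(E)\in C\cdot H^{2r}(F;\mathbb Z)$.
\end{proposition}

\begin{proof}
Let $x_i,y_j$ be the hyperplane classes and put $y=y_s$. Then
\[
H^\bullet(F;\mathbb Z)=\mathbb Z[x_i,y_j]\big/\big(x_i^{a+1},\ y_j^{b+1}\ (j\ne s),\ y^{2c+2}\big),
\]
and $e(E)=\prod_{(i,j)\in\Gamma}(-x_i-y_j)=e_1e_2$, where $e_\kappa=\prod_{(i,j)\in\Gamma_\kappa}(x_i+y_j)$ is homogeneous of degree $qs$ in the variables; the sign disappears as $r$ is even. A nonzero monomial in the variables of $\Gamma_1$ other than $y$ has degree at most $qa+(s-1)b=qs-c$, with equality only for $m_1=\prod x_i^a\prod_{j\ne s}y_j^b$. So every nonzero monomial of $e_1$ has $y$-exponent $\ge c$, and the only one with exponent $c$ is $m_1y^c$. Its coefficient is the number of ways to choose, for each edge $(i,j)$ of $\Gamma_1$, one of $x_i$, $y_j$, in such a way that each $x_i$ is chosen $a$ times, each $y_j$ with $j\ne s$ is chosen $b$ times and $y$ is chosen $c$ times. Record a $1$ where $x_i$ is chosen and a $0$ otherwise, in a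 $q\times s$ matrix whose last column belongs to the hinge. The rows have sum $a$, the first $s-1$ columns have sum $q-b$ and the last has sum $q-c$, so the coefficient is $C$. Thus $e_1=Cm_1y^c+y^{c+1}g_1$, and by the symmetry between the halves $e_2=Cm_2y^c+y^{c+1}g_2$, for some classes $g_1,g_2$. Since $y^{2c+2}=0$,
\begin{equation}\label{eq:eulerclass}
e(E)=C^2m_1m_2y^{2c}+C\,y^{2c+1}(m_1g_2+m_2g_1).
\end{equation}
\end{proof}

The proof explains the shape of $\Gamma$. For one half alone, with $\mathbb P^c$ at the hinge, the base has dimension $qs$ equal to the rank and the Euler class is $\pm Cm_1y^c$: this is the analogue of the cone with $d=2$. After gluing, a hinge of dimension $2c+1$ leaves room for only one of the two factors to exceed its minimal power of $y$, and the other factor supplies $C$.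

\begin{example}\label{ex:small}
For the parameters $(3,3,2,1,1)$ of Figure~\ref{fig:graph}, $e_1=\prod_{i=1}^3(x_i+y)(x_i+y_4)(x_i+y_5)$ with $x_i^3=y_4^2=y_5^2=y^4=0$. To obtain $x_1^2x_2^2x_3^2\,y_4y_5\,y$ one assigns the three variables $y,y_4,y_5$ bijectively to the three indices $i$, so $C=3!=6$. Here $N_0=30$ exceeds both prime factors of $C$, and Theorem~\ref{thm:main} is empty. Larger parameters are needed only for condition (iv) of Section~\ref{ss:veronese}.
\end{example}

Lemma~\ref{lem:gysin} and Proposition~\ref{prop:euler} give what we need about $E^\times$.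

\begin{corollary}\label{cor:coh}
Let $\mathbb F$ be a field.
\begin{enumerate}
\item[(1)] $\sum_{m\le2r}(-1)^m\dim H^m(E^\times;\mathbb F)$ does not depend on $\mathbb F$.
\item[(2)] $H^0(E^\times;\mathbb F)=\mathbb F$.
\item[(3)] If the characteristic of $\mathbb F$ is a prime dividing $C$, then $H^{2r-1}(E^\times;\mathbb F)=\mathbb F$.
\end{enumerate}
\end{corollary}

\section{Characters and mixed perverse sheaves}\label{sec:background}

From now on $G=SL_N$, so $h=N$ and the root lattice $\mathbb Z\Phi$ has index $N$ in $\mathbf X$. We shall compare several characteristics, so $\ell$ denotes an arbitrary prime with $\ell>N$, and $W_\ell$, $\mathcal A^\pm_\ell$ and $\ell$-regularity are defined as in Section~\ref{ss:conj}.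

\subsection{Labeling the extended principal block}\label{ss:labels}

The extended affine Weyl group $W_{\rm ext}=W\ltimes\mathbf X$ acts by $(vt_\xi)\bullet_\ell\lambda=v(\lambda+\ell\xi+\rho)-\rho$. This action permutes the alcoves, and the normal subgroup $W\ltimes\mathbb Z\Phi$ acts as $W_\ell$. For $\xi\in\mathbf X$ let $w_\xi$ be the element of minimal length in $Wt_\xi$; equivalently, $w_\xi=vt_\xi$ where $v\in W$ makes $v(\ell\xi+\rho)$ strictly dominant. This $v$ does not depend on $\ell$: as $|(\rho,\alpha^\vee)|<h<\ell$, the sign of $(\ell\xi+\rho,\alpha^\vee)$ is that of $(\xi,\alpha^\vee)$ if this number is nonzero, and that of $(\rho,\alpha^\vee)$ otherwise. Put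
\[
\mu_\ell(\xi)=w_\xi\bullet_\ell0 .
\]
Since $0\in\mathcal A_\ell^+$, this weight is dominant and $\ell$-regular, and it lies in the alcove $w_\xi\bullet_\ell\mathcal A^+_\ell$. Moreover
\begin{equation}\label{eq:linked}
\mu_\ell(\xi)\in W_\ell\cdot\mu_\ell(\eta)\iff\xi-\eta\in\mathbb Z\Phi .
\end{equation}
Indeed, if $\xi-\eta\in\mathbb Z\Phi$, then $w_\xi w_\eta^{-1}\in Wt_{\xi-\eta}W\subset W\ltimes\mathbb Z\Phi$. Conversely, the dot action of $W_\ell$ preserves classes modulo $\mathbb Z\Phi$, one has $\mu_\ell(\xi)\equiv\ell\xi$ modulo $\mathbb Z\Phi$, and $\ell$ is prime to the index $N$. The map $\xi\mapsto\mu_\ell(\xi)$ is injective: if $\mu_\ell(\xi)=\mu_\ell(\eta)$, then by \eqref{eq:linked} the element $w_\eta^{-1}w_\xi$ lies in $W_\ell$, and it fixes the regular weight $0$, so it is trivial.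

\subsection{Characters}\label{ss:chars}

Let $L_\ell(\lambda)$ be the simple module of $SL_N$ in characteristic $\ell$. A weight $\lambda_0$ is \emph{restricted} if $0\le(\lambda_0,\alpha^\vee)\le\ell-1$ for all simple roots $\alpha$. In (C1)--(C3), $\zeta$ is a primitive $\ell$th root of unity in a field of characteristic $0$.
\begin{enumerate}
\item[(C1)] (Kazhdan--Lusztig \cite{KL}, Lusztig, Kashiwara--Tanisaki \cite{KT}; type $A$.) For $\lambda^-\in\mathcal A^-_\ell\cap\mathbf X$ and $x\in W_\ell$ with $x\cdot\lambda^-$ dominant,
\[
\operatorname{ch}L_\zeta(x\cdot\lambda^-)=\sum_y(-1)^{l(x)-l(y)}P_{y,x}(1)\,\chi(y\cdot\lambda^-),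
\]
where $y$ runs over the elements of $W_\ell$ with $y\cdot\lambda^-\in\mathbf X^+$ and the $P_{y,x}$ are the Kazhdan--Lusztig polynomials of $W_\ell$.
\item[(C2)] (Andersen--Jantzen--Soergel \cite{AJS}.) For all sufficiently large primes $\ell$ and every $\ell$-regular restricted weight $\lambda_0$, $\operatorname{ch}L_\ell(\lambda_0)=\operatorname{ch}L_\zeta(\lambda_0)$.
\item[(C3)] (Tensor product theorems of Steinberg and Lusztig.) For $\lambda_0$ restricted and $\lambda_1$ dominant, $\operatorname{ch}L_\ell(\lambda_0+\ell\lambda_1)=\operatorname{ch}L_\ell(\lambda_0)\,(\operatorname{ch}L_\ell(\lambda_1))^{[\ell]}$ and $\operatorname{ch}L_\zeta(\lambda_0+\ell\lambda_1)=\operatorname{ch}L_\zeta(\lambda_0)\,\chi(\lambda_1)^{[\ell]}$, where $[\ell]$ means $e^\nu\mapsto e^{\ell\nu}$.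
\end{enumerate}

Our geometric computations apply to simple $G$-modules in characteristic $\ell>N$, not to quantum groups. The next lemma gives access to the character of $\Delta^{\rm red}$ all the same: it is the character of the simple module with the same label in very large characteristic.

\begin{lemma}\label{lem:star}
Let $p>N$ be a prime, $\zeta$ of order $p$, and $\xi,\eta\in\mathbf X$. For all sufficiently large primes $\ell$, the coefficient of $\chi(\mu_p(\eta))$ in $\operatorname{ch}L_\zeta(\mu_p(\xi))$ equals the coefficient of $\chi(\mu_\ell(\eta))$ in $\operatorname{ch}L_\ell(\mu_\ell(\xi))$.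
\end{lemma}

\begin{proof}
Let $\zeta'$ have order $\ell$. We first compare $\zeta$ with $\zeta'$. If $\xi-\eta\notin\mathbb Z\Phi$, then by \eqref{eq:linked} and (C1) the coefficient of $\chi(\mu_p(\eta))$ in $\operatorname{ch}L_\zeta(\mu_p(\xi))$ and that of $\chi(\mu_\ell(\eta))$ in $\operatorname{ch}L_{\zeta'}(\mu_\ell(\xi))$ are both $0$. If $\xi-\eta\in\mathbb Z\Phi$, write $\mu_p(\xi)=x\cdot\lambda^-$ and $\mu_p(\eta)=y\cdot\lambda^-$; the elements $x,y$ are determined by the alcoves $w_\xi\bullet_p\mathcal A_p^+$ and $w_\eta\bullet_p\mathcal A^+_p$. The homothety with center $-\rho$ and ratio $\ell/p$ carries the alcoves for $p$ to those for $\ell$, sends $\mathcal A^-_p$ to $\mathcal A^-_\ell$ and $w\bullet_p\mathcal A^+_p$ to $w\bullet_\ell\mathcal A^+_\ell$, and induces an isomorphism of Coxeter groups $W_p\cong W_\ell$. So (C1) gives the same coefficient for $\zeta$ and $\zeta'$.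

It remains to show that $\operatorname{ch}L_{\zeta'}(\sigma)=\operatorname{ch}L_\ell(\sigma)$ for $\sigma=\mu_\ell(\xi)$ and $\ell\gg0$. The weight $\sigma$ need not be restricted, so (C2) does not apply directly. Write $w_\xi=vt_\xi$, so that $\sigma=\ell v\xi+(v\rho-\rho)$. Let $\ell$ be larger than all $|(v\rho-\rho,\alpha^\vee)|$, $\alpha$ simple, and write $\sigma=\sigma_0+\ell\sigma_1$ with $\sigma_0$ restricted. Then $(\sigma_1,\alpha^\vee)$, the integer part of $(\sigma,\alpha^\vee)/\ell$, equals $(v\xi,\alpha^\vee)$ if $(v\rho-\rho,\alpha^\vee)\ge0$ and $(v\xi,\alpha^\vee)-1$ otherwise. So $\sigma_1$ is dominant and independent of $\ell$. For $\ell$ large it lies in the closure of $\mathcal A^+_\ell$, where Weyl modules are simple by the linkage principle, so $\operatorname{ch}L_\ell(\sigma_1)=\chi(\sigma_1)$. The weight $\sigma_0\equiv\sigma$ modulo $\ell\mathbf X$ is $\ell$-regular. Now (C2) for $\sigma_0$ and (C3) give the claim.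
\end{proof}

\subsection{The affine Grassmannian and parity complexes}\label{ss:parity}

Let $G^\vee=PGL_N(\mathbb C)$ and $\mathrm{Gr}=G^\vee(\!(z)\!)/G^\vee[\![z]\!]$. Let $\mathrm{ev}\colon G^\vee[\![z]\!]\to G^\vee$ be evaluation at $z=0$ and let $I$ be an Iwahori subgroup, the preimage under $\mathrm{ev}$ of a Borel subgroup. The $I$-orbits on $\mathrm{Gr}$, which we call \emph{strata}, are affine spaces $\mathrm{Gr}_\xi$ labeled by $\xi\in\mathbf X$; we use the labeling for which (P3) below holds, and need only that it does not depend on $\ell$. Put $d_\xi=\dim\mathrm{Gr}_\xi$, and write $\eta\preceq\xi$ if $\mathrm{Gr}_\eta\subset\overline{\mathrm{Gr}_\xi}$. Each closure $\overline{\mathrm{Gr}_\xi}$ is a finite union of strata, and $\eta\prec\xi$ implies $d_\eta<d_\xi$.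

Let $\mathbb F$ be an algebraically closed field of characteristic $\ell>N$ and $Y$ a locally closed union of strata. Consider complexes on $Y$ whose cohomology sheaves are constant on each stratum. Such a complex is \emph{even} if its restrictions $i_\xi^*$ and $i_\xi^!$ to all strata have cohomology in even degrees only, and \emph{odd} if its shift by $[1]$ is even. A \emph{parity complex} is a direct sum of an even and an odd complex, and $\mathrm{Par}(Y,\mathbb F)$ is the full additive subcategory of parity complexes in the derived category.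
\begin{enumerate}
\item[(P1)] (Juteau--Mautner--Williamson \cite{JMW}.) For every $\xi$ there is a unique indecomposable parity complex $\mathcal E_\xi$ supported on $\overline{\mathrm{Gr}_\xi}$ with $\mathcal E_\xi|_{\mathrm{Gr}_\xi}=\mathbb F[d_\xi]$. Restrictions of indecomposable parity complexes to open unions of strata are indecomposable or $0$, and the uniqueness statement also holds there.
\item[(P2)] (Achar--Riche \cite{AR1}.) The \emph{mixed derived category} is the homotopy category $D^{\rm mix}(Y)=K^b(\mathrm{Par}(Y,\mathbb F))$. It has two shifts: the shift $[1]$ of complexes in $K^b$, and the internal shift $\{1\}$ induced by the ordinary shift of parity complexes. One sets $\langle1\rangle=\{-1\}[1]$. For a closed union of strata $i\colon Z\hookrightarrow Y$ with open complement $j$, the functors $i_*$ and $j^*$ are induced by the ordinary functors on parity complexes, and they have adjoints $i^*,i^!,j_!,j_*$ forming a recollement: $i_*,j_*,j_!$ are fully faithful, $j^*i_*=0$, and there are functorial triangles $i_*i^!\to\mathrm{id}\to j_*j^*\to$ and $j_!j^*\to\mathrm{id}\to i_*i^*\to$.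 Composing these, one has the four functors for locally closed inclusions, compatibly with composition. The perverse t-structure is glued from the strata, the heart on a stratum of dimension $d$ being generated by the objects $\mathbb F\{d\}\langle e\rangle$, $e\in\mathbb Z$. The heart $\mathrm{Perv}^{\rm mix}$ contains $\Delta^{\rm mix}_\xi=i_{\xi!}\mathbb F\{d_\xi\}$ and $\nabla^{\rm mix}_\xi=i_{\xi*}\mathbb F\{d_\xi\}$, its simple objects are the $\mathrm{IC}^{\rm mix}_\xi\langle e\rangle$, and $D^{\rm mix}(\mathrm{Gr})\simeq D^b(\mathrm{Perv}^{\rm mix})$.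
\item[(P3)] (Graded Finkelberg--Mirkovi\'c conjecture, Achar--Riche \cite{AR2}.) Let $G_{\mathbb F}=SL_N$ over $\mathbb F$ and let $\mathrm{Rep}_\varnothing(G_{\mathbb F})$ be the extended principal block, the union of blocks whose simple modules are the $L(\mu_\ell(\xi))$; the $\mu_\ell(\xi)$ are all the dominant weights in $W_{\rm ext}\bullet_\ell0$. For $\ell>h$ there is an exact functor $Q\colon\mathrm{Perv}^{\rm mix}(\mathrm{Gr},\mathbb F)\to\mathrm{Rep}_\varnothing(G_{\mathbb F})$ with $Q\circ\langle1\rangle\cong Q$. It sends $\Delta^{\rm mix}_\xi,\nabla^{\rm mix}_\xi,\mathrm{IC}^{\rm mix}_\xi$ to $\Delta(\mu_\ell(\xi)),\nabla(\mu_\ell(\xi)),L(\mu_\ell(\xi))$ and induces isomorphisms $\bigoplus_e\operatorname{Ext}^n(\mathcal F,\mathcal F'\langle e\rangle)\cong\operatorname{Ext}^n_{G_{\mathbb F}}(Q\mathcal F,Q\mathcal F')$.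
\end{enumerate}
As for any glued t-structure, $\mathrm{IC}^{\rm mix}_\xi$ is the pushforward of an object on $\overline{\mathrm{Gr}_\xi}$, denoted by the same symbol, and for an open union of strata $Y\subset\overline{\mathrm{Gr}_\xi}$ containing $\mathrm{Gr}_\xi$, the restriction $\mathrm{IC}^{\rm mix}_\xi|_Y$ is the unique object $\mathcal P$ of $D^{\rm mix}(Y)$ with
\begin{equation}\label{eq:ICmix}
i_\xi^*\mathcal P=\mathbb F\{d_\xi\},\qquad i_\eta^*\mathcal P\in{}^pD^{\le-1},\qquad i_\eta^!\mathcal P\in{}^pD^{\ge1}\qquad(\mathrm{Gr}_\eta\subset Y,\ \eta\ne\xi).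
\end{equation}

\section{The cone as a slice in the affine Grassmannian}\label{sec:slice}

Let $N\ge N_0$. The goal of this section is the following statement; none of the data in it involves a prime.

\begin{proposition}\label{prop:slice}
There are $\beta\prec\omega$ in $\mathbf X$ with $d_\omega-d_\beta=2r+1$ and the following properties. The union $Y$ of the strata $\mathrm{Gr}_\xi$ with $\beta\preceq\xi\preceq\omega$ is open in $\overline{\mathrm{Gr}_\omega}$, and $\mathrm{Gr}_\beta$ is closed in $Y$. There are an open subset $Y'\subset Y$, an affine space $M$ of dimension $d_\beta$ and an isomorphism $Y'\cong X\times M$ under which $\mathrm{Gr}_\xi\cap Y'=X_{(\xi)}\times M$ for $\beta\preceq\xi\preceq\omega$, where every $X_{(\xi)}\subset X$ is nonempty and $X_{(\beta)}=\{0\}$.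
\end{proposition}

We first find $X$ in a partial flag variety of $GL_N$, where the rank conditions of Lemma~\ref{lem:rank} become Schubert conditions, and then pull back to $\mathrm{Gr}$.

\subsection{Two flags and a slice}\label{ss:flags}

Let $B\subset GL_N$ be the preimage of the Borel subgroup $\mathrm{ev}(I)$ and choose a basis of $\mathbb C^N$ for which $B$ is upper triangular. Divide the basis, in order, into blocks
\[
V_0,\ S_1,\dots,S_{2q},\ T_1,\dots,T_{2s-1}\qquad(\dim V_0=N-N_0),
\]
so that $\mathbb C^N=V_0\oplus S\oplus T$; the block $V_0$ only absorbs the surplus dimension and is omitted if $N=N_0$. Write $S_{\le i}=\bigoplus_{i'\le i}S_{i'}$, and so on. Let $\mathcal R$ be the partial flag obtained by adding the blocks in this order, with steps $V_0$, $V_0\oplus S_{\le i}$, $V_0\oplus S\oplus T_{\le j}$, and let $P\supset B$ be its stabilizer. Let $\mathcal G^0$ be the partial flag obtained from the order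
\[
S_{2q},\dots,S_1,\ T_{2s-1},\dots,T_1,\ V_0,
\]
with steps $S_{\ge i}$, $S\oplus T_{\ge j}$, $\mathbb C^N$, and let $\mathrm{Fl}=GL_N\cdot\mathcal G^0$. The two orders are opposite except that $S$ precedes $T$ in both. This makes $\operatorname{Hom}(S,T)$ the space of directions transverse to the $B$-orbit of $\mathcal G^0$, as we now check.

Let $U^-$ be the unipotent radical of the parabolic subgroup opposite to the stabilizer of $\mathcal G^0$. It consists of the $1+n$ where $n$ maps each block to blocks strictly later in the second order, and $\Omega=U^-\mathcal G^0\cong U^-$ is an open neighborhood of $\mathcal G^0$ in $\mathrm{Fl}$. With respect to $S\oplus T\oplus V_0$ the elements of $U^-$ are the matrices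
\[
\begin{pmatrix}n_S&0&0\\ A'&n_T&0\\ \gamma'&\gamma_T&1\end{pmatrix},
\]
where $n_S-1$ has only components $S_i\to S_{i'}$ with $i'<i$, $n_T-1$ has only components $T_j\to T_{j'}$ with $j'<j$, and $A',\gamma',\gamma_T$ are arbitrary. Let $U'\subset U^-$ be the subgroup $A'=0$. All off-diagonal components of its elements go to blocks strictly earlier in the first order, so $U'$ lies in the unipotent radical $R_u(P)\subset B$. The identity
\[
\begin{pmatrix}n_S&0&0\\ 0&n_T&0\\ \gamma&\gamma_T&1\end{pmatrix}
\begin{pmatrix}1&0&0\\ A&1&0\\ 0&0&1\end{pmatrix}=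
\begin{pmatrix}n_S&0&0\\ n_TA&n_T&0\\ \gamma+\gamma_TA&\gamma_T&1\end{pmatrix}
\]
shows that multiplication $U'\times(1+\operatorname{Hom}(S,T))\to U^-$ is an isomorphism of varieties, with inverse given by $A=n_T^{-1}A'$ and $\gamma=\gamma'-\gamma_TA$. Put $\mathcal G^A=(1+A)\mathcal G^0$, where $A$ is extended by zero on $T\oplus V_0$, and $\Sigma=\{\mathcal G^A\}\cong\operatorname{Hom}(S,T)$. Then $\Omega\cong U'\times\Sigma$, and since $U'\subset B$,
\begin{equation}\label{eq:product}
Z'\cap\Omega=U'\times(Z'\cap\Sigma)\qquad\text{for every $B$-stable subset }Z'\subset\mathrm{Fl}.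
\end{equation}

\begin{lemma}\label{lem:intersections}
For $A\in\operatorname{Hom}(S,T)$, projection to $S$ induces isomorphisms
\begin{align*}
(1+A)S_{\ge i}\cap(V_0\oplus S_{\le i})&\cong\ker(A|_{S_i}),\tag{a}\\
(1+A)(S\oplus T_{>j})\cap(V_0\oplus S\oplus T_{<j})&\cong\ker(\operatorname{pr}_{T_j}A),\tag{b}\\
(1+A)S_{>q}\cap(V_0\oplus S\oplus T_{\le s})&\cong\{v\in S_{>q}:(Av)_{>s}=0\},\tag{c}\\
(1+A)(S\oplus T_{\ge s})\cap(V_0\oplus S_{\le q})&\cong\{v\in S_{\le q}:(Av)_{<s}=0\}.\tag{d}
\end{align*}
\end{lemma}

\begin{proof}
In (a) and (c) an element of the first space is $v+Av$ with $v$ in $S_{\ge i}$, respectively $S_{>q}$. In (a) it lies in the second space if and only if $v\in S_i$ and $Av=0$; in (c), if and only if $(Av)_{>s}=0$. In (b) and (d) an element of the first space is $v+Av+t$ with $v\in S$ and $t$ in $T_{>j}$, respectively $T_{\ge s}$. In (b) the conditions are $t=-(Av)_{>j}$ and $(Av)_j=0$; in (d) they are $v\in S_{\le q}$, $t=-(Av)_{\ge s}$ and $(Av)_{<s}=0$.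
\end{proof}

The non-edges of $\Gamma$ are the pairs with $i>q,\ j>s$ and those with $i\le q,\ j<s$: two opposite corners of the block matrix $A$, which is what (c) and (d) detect. So the conditions of Lemma~\ref{lem:rank} say that the four intersections have dimension at least $a$, $\dim S-1$, $\dim S_{>q}$ and $\dim S_{\le q}$. In each case the first space is a step of $\mathcal G^A$ and the second a step of $\mathcal R$. The same lower bounds, imposed on the corresponding steps of an arbitrary $\mathcal G\in\mathrm{Fl}$, define a closed $P$-stable subset $Z\subset\mathrm{Fl}$ with $Z\cap\Sigma=X$.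

By \eqref{eq:product}, $Z\cap\Omega=U'\times X$. This set is irreducible and open in $Z$, so its closure is an irreducible component of $Z$. The connected group $B$ preserves the component and has finitely many orbits, so the component is the closure of a $B$-orbit $O_{\rm top}$, and
\begin{equation}\label{eq:top}
\overline{O_{\rm top}}\cap\Omega=U'\times X .
\end{equation}
Let $O_{\rm bot}=B\mathcal G^0$. The Levi subgroup of $P$ preserving all blocks fixes $\mathcal G^0$, so $P\mathcal G^0=R_u(P)\mathcal G^0\subset B\mathcal G^0$ and $O_{\rm bot}=P\mathcal G^0$. The dimensions of intersections with the steps of $\mathcal R$ are constant on a $P$-orbit, so if $\mathcal G^A\in O_{\rm bot}$, then Lemma~\ref{lem:intersections}(a) gives $\ker(A|_{S_i})=S_i$ for all $i$. Hence $O_{\rm bot}\cap\Omega=U'\times\{0\}$, and $\dim O_{\rm top}-\dim O_{\rm bot}=\dim X=2r+1$.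

\begin{lemma}\label{lem:meets}
A $B$-orbit $O\subset\mathrm{Fl}$ satisfies $O_{\rm bot}\subset\overline O$ if and only if $O\cap\Sigma\ne\varnothing$.
\end{lemma}

\begin{proof}
If $O_{\rm bot}\subset\overline O$, then $O$ meets the neighborhood $\Omega$ of $\mathcal G^0$, hence meets $\Sigma$ by \eqref{eq:product}. Conversely, for $u\in\mathbb C^\times$ the diagonal matrix acting by $u$ on $T$ and by $1$ on $V_0\oplus S$ lies in $B$, fixes $\mathcal G^0$ and sends $\mathcal G^A$ to $\mathcal G^{uA}$. So $O\cap\Sigma$ is stable under scaling; if it is nonempty, its closure contains $\mathcal G^0$, and the $B$-stable set $\overline O$ contains $O_{\rm bot}$.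
\end{proof}

\subsection{Proof of Proposition~\ref{prop:slice}}\label{ss:toGr}

Regard $\mathbf X$ as the cocharacter lattice of the diagonal torus of $G^\vee$. For $\nu\in\mathbf X$ let $z^\nu\in\mathrm{Gr}$ be the corresponding point, $\mathrm{Gr}^\nu$ its $G^\vee[\![z]\!]$-orbit, which is open in its closure, and $P_\nu$ its stabilizer in $G^\vee$. The group $P_\nu$ is parabolic, every conjugacy class of parabolic subgroups occurs, and $\mathrm{ev}$ maps the stabilizer of $z^\nu$ in $G^\vee[\![z]\!]$ onto $P_\nu$. Choose $\nu$ with $G^\vee/P_\nu\cong\mathrm{Fl}$ as $G^\vee$-varieties. Then $gz^\nu\mapsto\mathrm{ev}(g)P_\nu$ is a $G^\vee$-equivariant morphism $\mathrm{pr}\colon\mathrm{Gr}^\nu\to\mathrm{Fl}$. Its fibers are the orbits of the normal subgroup $\ker(\mathrm{ev})\subset I$, which acts through a unipotent quotient, so they are affine spaces. Consequently the $I$-orbits in $\mathrm{Gr}^\nu$ are exactly the preimages of the $B$-orbits in $\mathrm{Fl}$. Since $U^-$ acts simply transitively on $\Omega$, the action map gives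
\begin{equation}\label{eq:triv}
\mathrm{pr}^{-1}(\Omega)\cong U^-\times\mathrm{pr}^{-1}(\mathcal G^0)\cong\Sigma\times M,\qquad M=U'\times\mathrm{pr}^{-1}(\mathcal G^0).
\end{equation}
Translating by $G^\vee$, we see that $\mathrm{pr}$ is locally trivial, so taking preimages commutes with taking closures in $\mathrm{Gr}^\nu$ and preserves differences of dimensions. Define $\omega$ and $\beta$ by $\mathrm{Gr}_\omega=\mathrm{pr}^{-1}(O_{\rm top})$ and $\mathrm{Gr}_\beta=\mathrm{pr}^{-1}(O_{\rm bot})$. Then $\beta\prec\omega$ and $d_\omega-d_\beta=2r+1$.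

The complement of $Y$ in $\overline{\mathrm{Gr}_\omega}$ is the finite union of the strata $\mathrm{Gr}_\xi$ with $\xi\preceq\omega$, $\beta\not\preceq\xi$; if $\eta\preceq\xi$ and $\beta\not\preceq\xi$, then $\beta\not\preceq\eta$, so this union is closed. A stratum of $Y$ in $\overline{\mathrm{Gr}_\beta}$ has $\beta\preceq\xi\preceq\beta$, so $\mathrm{Gr}_\beta$ is closed in $Y$. All strata of $Y$ lie in $\mathrm{Gr}^\nu$: a stratum of $\overline{\mathrm{Gr}_\omega}$ outside $\mathrm{Gr}^\nu$ lies in the closed set $\overline{\mathrm{Gr}^\nu}\setminus\mathrm{Gr}^\nu$, so its closure does not contain $\mathrm{Gr}_\beta$.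

Let $Y'=\mathrm{pr}^{-1}(\overline{O_{\rm top}}\cap\Omega)$, an open subset of $\overline{\mathrm{Gr}_\omega}$. By \eqref{eq:top} and \eqref{eq:triv}, $Y'\cong X\times M$, and by \eqref{eq:product} the stratum $\mathrm{pr}^{-1}(O)$ meets $Y'$ in $(O\cap\Sigma)\times M$ for each $B$-orbit $O\subset\overline{O_{\rm top}}$. By Lemma~\ref{lem:meets} this intersection is nonempty exactly for the strata of $Y$; in particular $Y'\subset Y$. Finally $\mathrm{Gr}_\beta\cap Y'=\{0\}\times M$ is open in $\mathrm{Gr}_\beta$, so $\dim M=d_\beta$. \qed

\section{Ext groups of the simple module}\label{sec:simple}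

Let $N\ge N_0$, let $\ell>N$ be a prime and $\mathbb F$ an algebraically closed field of characteristic $\ell$. In this section $G=G_{\mathbb F}$, and we abbreviate $\mu_\ell(\xi)$ to $\mu(\xi)$. By (P3), Ext groups from simple to costandard modules are read off from stalks of $\mathrm{IC}^{\rm mix}$. The difficulty is that objects of $D^{\rm mix}$ are not sheaves and that $i^*$, $i^!$, $j_*$ are defined only as adjoints, whereas Section~\ref{sec:cone} computes with ordinary sheaves. Parity complexes belong to both worlds, and we use them as a bridge.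

\subsection{One stratum}\label{ss:onestratum}

Let $\mathrm{Gr}_\eta$ be a stratum, $d=d_\eta$. Since it is an affine space, $\operatorname{Hom}(\mathbb F[m],\mathbb F[m''])=H^{m''-m}(\mathrm{Gr}_\eta;\mathbb F)$ vanishes for $m\ne m''$, and every complex with constant cohomology sheaves is a direct sum of objects $\mathbb F[m]$, hence a parity complex. So $\mathrm{Par}(\mathrm{Gr}_\eta,\mathbb F)$ is the category of graded vector spaces, every object of $D^{\rm mix}(\mathrm{Gr}_\eta)$ is a direct sum of objects $\mathbb F\{m\}[m']$, each of these has endomorphism ring $\mathbb F$, and there are no nonzero maps between distinct ones. From $\{1\}=\langle-1\rangle[1]$ we get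
\begin{equation}\label{eq:degree}
\mathbb F\{m\}[m']=\mathbb F\{d\}\langle d-m\rangle[m+m'-d],\quad\text{which lies in perverse degree }d-m-m'.
\end{equation}

\begin{lemma}\label{lem:ext}
Let $\xi,\eta\in\mathbf X$. Then $\dim\operatorname{Ext}^n_G(L(\mu(\xi)),\nabla(\mu(\eta)))$ is the number of summands of $i_\eta^*\mathrm{IC}^{\rm mix}_\xi$ in perverse degree $-n$, that is, of summands $\mathbb F\{m\}[m']$ with $m+m'=d_\eta+n$. It is $0$ for all $n$ if $\eta\not\preceq\xi$.
\end{lemma}

\begin{proof}
By (P3), the equivalence $D^{\rm mix}(\mathrm{Gr})\simeq D^b(\mathrm{Perv}^{\rm mix})$ and adjunction,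
\[
\operatorname{Ext}^n_G(L(\mu(\xi)),\nabla(\mu(\eta)))\cong\bigoplus_e\operatorname{Hom}\big(i_\eta^*\mathrm{IC}^{\rm mix}_\xi,\ \mathbb F\{d_\eta\}\langle e\rangle[n]\big).
\]
By \eqref{eq:degree}, a summand $\mathbb F\{m\}[m']$ is isomorphic to $\mathbb F\{d_\eta\}\langle e\rangle[n]$ for exactly one $e$ if $m+m'-d_\eta=n$, and for none otherwise. If $\eta\not\preceq\xi$, then $i_\eta$ factors through the open complement of $\overline{\mathrm{Gr}_\xi}$, and $j^*i_*=0$ gives $i_\eta^*\mathrm{IC}_\xi^{\rm mix}=0$.
\end{proof}

\begin{lemma}\label{lem:mixedordinary}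
Let $Y_1$ be a locally closed union of strata, $i\colon\mathrm{Gr}_\eta\hookrightarrow Y_1$ a closed stratum and $\mathcal E$ a parity complex on $Y_1$, viewed in $D^{\rm mix}(Y_1)$ as a complex concentrated in degree $0$. Then the mixed $i^*\mathcal E$ and $i^!\mathcal E$ are the ordinary ones, viewed in $\mathrm{Par}(\mathrm{Gr}_\eta,\mathbb F)$, and the adjunction morphisms $\mathcal E\to i_*i^*\mathcal E$ and $i_*i^!\mathcal E\to\mathcal E$ are the ordinary ones.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be the ordinary $i^*\mathcal E$. It is a sum of objects $\mathbb F[m]$, the complex $i_*\mathcal N$ is a parity complex on $Y_1$, and the ordinary unit $\mathcal E\to i_*\mathcal N$ is a morphism in $\mathrm{Par}(Y_1,\mathbb F)$. It induces maps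
\[
\operatorname{Hom}_{D^{\rm mix}}(\mathcal N,\mathbb F\{m\}[m'])\to\operatorname{Hom}_{D^{\rm mix}}(\mathcal E,i_*\mathbb F\{m\}[m']).
\]
For $m'\ne0$ both sides vanish, being spaces of morphisms in $K^b$ between objects of the additive category placed in different degrees. For $m'=0$ both sides are spaces of morphisms in the ordinary derived category and the map is the ordinary adjunction isomorphism. All objects of $D^{\rm mix}(\mathrm{Gr}_\eta)$ are sums of the $\mathbb F\{m\}[m']$, so $\mathcal N$ with this morphism has the universal property of the left adjoint of $i_*$ evaluated at $\mathcal E$. For $i^!$, run the same argument with the ordinary counit and the maps $\operatorname{Hom}(\mathbb F\{m\}[m'],i^!\mathcal E)\to\operatorname{Hom}(i_*\mathbb F\{m\}[m'],\mathcal E)$.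
\end{proof}

\subsection{The interval between $\beta$ and $\omega$}\label{ss:interval}

Take $\beta,\omega,Y,Y'\cong X\times M$ as in Proposition~\ref{prop:slice}. Let $i\colon\mathrm{Gr}_\beta\hookrightarrow Y$ be the closed stratum and $j\colon Y^\circ\hookrightarrow Y$ its open complement. For each $\xi$ with $\beta\prec\xi\preceq\omega$ fix a point $A_\xi\in X_{(\xi)}\subset X\setminus0$.

\begin{proposition}\label{prop:simple}
\begin{enumerate}
\item[(i)] For $\beta\prec\xi\preceq\omega$ and all $n$,
\[
\dim\operatorname{Ext}^n_G(L(\mu(\omega)),\nabla(\mu(\xi)))=b_{d_\omega-d_\xi-n}(\pi^{-1}(A_\xi)).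
\]
\item[(ii)] $\dim\operatorname{Ext}^n_G(L(\mu(\omega)),\nabla(\mu(\beta)))=\dim H^{2r+1-n}(E^\times;\mathbb F)$ for $n\ge1$, and it is $0$ for $n=0$.
\item[(iii)] For $\beta\preceq\xi\preceq\omega$, the coefficient of $\chi(\mu_\ell(\xi))$ in $\operatorname{ch}L_\ell(\mu_\ell(\omega))$ does not depend on the prime $\ell>N$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{On $Y^\circ$ the ordinary IC complex is a parity complex.} Let $\mathcal K$ be the restriction to $Y^\circ$ of the ordinary complex $\mathrm{IC}(\overline{\mathrm{Gr}_\omega},\mathbb F)$. Its cohomology sheaves are constant on strata, these being simply connected orbits of $I$. By Propositions~\ref{prop:slice} and~\ref{prop:small} and $d_\omega=2r+1+\dim M$,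
\begin{equation}\label{eq:K}
\mathcal K|_{(X\setminus0)\times M}\ \text{ is the pullback of }\ \pi_*\mathbb F_{E^\times}[d_\omega].
\end{equation}
So the restriction of $\mathcal K$ to $\mathrm{Gr}_\xi\subset Y^\circ$ is the sum of $b_{d_\omega-m}(\pi^{-1}(A_\xi))$ copies of $\mathbb F[m]$, $m\in\mathbb Z$. Only $m\equiv d_\omega\pmod2$ occur, since $\pi^{-1}(A_\xi)$ is a product of projective spaces, and for $\xi\ne\omega$ only $m>d_\xi$ occur, by the support condition of Section~\ref{ss:IC}. The Verdier dual of $\mathbb F[m]$ on $\mathrm{Gr}_\xi$ is $\mathbb F[2d_\xi-m]$ and $\mathcal K$ is self-dual, so $i_\xi^!\mathcal K$ is the sum of the corresponding $\mathbb F[2d_\xi-m]$, where $2d_\xi-m\equiv d_\omega$ and, for $\xi\neq\omega$, $2d_\xi-m<d_\xi$. Thus $\mathcal K$ is a parity complex. It is indecomposable, being a simple perverse sheaf, so $\mathcal K\cong\mathcal E_\omega|_{Y^\circ}$ by (P1).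

\emph{It is also the mixed IC object.} For $\mathrm{Gr}_\xi\subset Y^\circ$, the union of the strata $\mathrm{Gr}_\eta$ with $\xi\preceq\eta\preceq\omega$ is open in $Y^\circ$ and contains $\mathrm{Gr}_\xi$ as a closed stratum. Restriction to it is the ordinary one by (P2), and then Lemma~\ref{lem:mixedordinary} applies. So for $\xi\ne\omega$ the mixed $i_\xi^*\mathcal K$ is a sum of $\mathbb F\{m\}$ with $m>d_\xi$, and the mixed $i_\xi^!\mathcal K$ is a sum of $\mathbb F\{m\}$ with $m<d_\xi$. By \eqref{eq:degree} they lie in perverse degrees $\le-1$ and $\ge1$. Since $i_\omega^*\mathcal K=\mathbb F\{d_\omega\}$, the characterization \eqref{eq:ICmix} gives $\mathrm{IC}^{\rm mix}_\omega|_{Y^\circ}=\mathcal K$. Lemma~\ref{lem:ext} now says that the dimension in (i) is the multiplicity of $\mathbb F\{d_\xi+n\}$ in $i_\xi^*\mathcal K$, which is $b_{d_\omega-d_\xi-n}(\pi^{-1}(A_\xi))$.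

\emph{Reduction of (ii) to $i^*j_*\mathcal K$.} At the closed stratum, $\mathcal P=\mathrm{IC}^{\rm mix}_\omega|_Y$ is no longer visibly a parity complex. Apply $i^*$ to the triangle $i_*i^!\mathcal P\to\mathcal P\to j_*j^*\mathcal P\to$ to obtain $i^*\mathcal P\to i^*j_*\mathcal K\to i^!\mathcal P[1]\to$. By \eqref{eq:ICmix} the first term lies in ${}^pD^{\le-1}$ and the third in ${}^pD^{\ge0}$. Hence $i^*\mathcal P={}^p\tau_{\le-1}\,i^*j_*\mathcal K$: it consists of the summands of the mixed $i^*j_*\mathcal K$ in perverse degrees $\le-1$. By Lemma~\ref{lem:ext}, the Ext group in (ii) vanishes for $n=0$, and for $n\ge1$ its dimension is the number of summands $\mathbb F\{m\}[m']$ of the mixed $i^*j_*\mathcal K$ with $m+m'=d_\beta+n$.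

\emph{Mixed and ordinary $i^*j_*\mathcal K$.} The object $i^*j_*\mathcal K$ can be computed from any extension of $\mathcal K$ to $Y$, and (P1) provides one that lives in both settings, namely $\mathcal E=\mathcal E_\omega|_Y$. In either setting there is a triangle $i^!\mathcal E\xrightarrow{\theta}i^*\mathcal E\to i^*j_*\mathcal K\to$, and $i_*\theta$ is the composite $i_*i^!\mathcal E\to\mathcal E\to i_*i^*\mathcal E$. By Lemma~\ref{lem:mixedordinary} and the full faithfulness of $i_*$, the objects $i^!\mathcal E$, $i^*\mathcal E$ and the morphism $\theta$ are the same in both settings. By Section~\ref{ss:onestratum}, $\theta=\bigoplus_m\theta_m$, where $\theta_m$ is a linear map between the multiplicity spaces of $\mathbb F[m]$. Taking cones,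
\begin{align*}
\text{(mixed)}\qquad i^*j_*\mathcal K&=\textstyle\bigoplus_m\big(\operatorname{coker}\theta_m\otimes\mathbb F\{m\}\big)\oplus\big(\ker\theta_m\otimes\mathbb F\{m\}[1]\big),\\
\text{(ordinary)}\qquad i^*j_*\mathcal K&=\textstyle\bigoplus_m\big(\operatorname{coker}\theta_m\otimes\mathbb F[m]\big)\oplus\big(\ker\theta_m\otimes\mathbb F[m+1]\big).
\end{align*}
Therefore the number of mixed summands $\mathbb F\{m\}[m']$ with $m+m'=d_\beta+n$ is the dimension of $H^{-d_\beta-n}$ of the stalk of the ordinary $j_*\mathcal K$ at a point of $\mathrm{Gr}_\beta$.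

\emph{The ordinary stalk.} Take the point in $\{0\}\times M\subset Y'$. By \eqref{eq:K} and smooth base change along $X\times M\to X$, the stalk is that at $0\in X$ of the pushforward of $\pi_*\mathbb F_{E^\times}[d_\omega]$ along $X\setminus0\hookrightarrow X$. Its cohomology is the direct limit, over small balls $D$ about $0$ in $\operatorname{Hom}(S,T)$, of $H^{\bullet+d_\omega}(\pi^{-1}(D\setminus0);\mathbb F)$. Scaling by positive reals shows that each inclusion $\pi^{-1}(D\setminus0)\subset E^\times$ is a homotopy equivalence. So $H^{-d_\beta-n}$ of the stalk is $H^{d_\omega-d_\beta-n}(E^\times;\mathbb F)=H^{2r+1-n}(E^\times;\mathbb F)$, and (ii) is proved.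

\emph{Part (iii).} By \eqref{eq:euler} the coefficient is the alternating sum of the dimensions in (i) or (ii). For $\xi\ne\beta$ the dimensions themselves do not depend on $\mathbb F$. For $\xi=\beta$ the sum is $-\sum_{m\le2r}(-1)^m\dim H^m(E^\times;\mathbb F)$, which does not depend on $\mathbb F$ by Corollary~\ref{cor:coh}(1).
\end{proof}

\section{From the simple module to the reduced standard module}\label{sec:proof}

We prove Theorem~\ref{thm:main}. Let $N_0\le N<p$, apply Sections~\ref{sec:background}--\ref{sec:simple} with $\ell=p$ and $\mathbb F=k$, write $\mu(\xi)=\mu_p(\xi)$, and put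
\[
\lambda=\mu(\omega),\qquad\mu=\mu(\beta).
\]
Both lie in $\mathbf X^+_{\rm reg}$. As a nonzero quotient of $\Delta(\lambda)$, the module $\Delta^{\rm red}(\lambda)$ has $L(\lambda)$ as a quotient; let $\Lambda$ be the kernel. We have no control over $\Lambda$ as a whole. What we show is that none of its composition factors has its label in the interval $[\beta,\omega]$.

\medskip
\noindent\emph{Step 1. For $\beta\preceq\xi\preceq\omega$, the coefficient of $\chi(\mu(\xi))$ in $\operatorname{ch}\Lambda$ is $0$.} We have $\operatorname{ch}\Delta^{\rm red}(\lambda)=\operatorname{ch}L_\zeta(\mu_p(\omega))$. By Lemma~\ref{lem:star}, the coefficient of $\chi(\mu_p(\xi))$ in this character equals that of $\chi(\mu_\ell(\xi))$ in $\operatorname{ch}L_\ell(\mu_\ell(\omega))$ for a large prime $\ell$. By Proposition~\ref{prop:simple}(iii), the latter equals the coefficient of $\chi(\mu_p(\xi))$ in $\operatorname{ch}L(\lambda)$. Subtract.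

\medskip
\noindent\emph{Step 2. Every composition factor of $\Lambda$ has the form $L(\mu(\eta))$ with $\beta\not\preceq\eta$.} The object $\Delta^{\rm mix}_\omega$ is supported on $\overline{\mathrm{Gr}_\omega}$, so its composition factors are of the form $\mathrm{IC}^{\rm mix}_\eta\langle e\rangle$ with $\eta\preceq\omega$. As $Q$ is exact and sends simple objects to simple modules, the composition factors of $\Delta(\lambda)=Q(\Delta^{\rm mix}_\omega)$, and hence those of its subquotient $\Lambda$, are of the form $L(\mu(\eta))$ with $\eta\preceq\omega$. Write $\operatorname{ch}\Lambda=\sum_{\eta\preceq\omega}n_\eta\operatorname{ch}L(\mu(\eta))$ with $n_\eta\ge0$. Suppose that some $\eta$ has $n_\eta>0$ and $\beta\preceq\eta$, and choose such an $\eta$ with $d_\eta$ maximal. Let $\eta'$ be a label with $n_{\eta'}>0$ such that $\chi(\mu(\eta))$ has nonzero coefficient in $\operatorname{ch}L(\mu(\eta'))$. By \eqref{eq:euler} some $\operatorname{Ext}^n_G(L(\mu(\eta')),\nabla(\mu(\eta)))$ is nonzero, so $\eta\preceq\eta'$ by Lemma~\ref{lem:ext}. Then $\beta\preceq\eta'$, and the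 maximality of $d_\eta$ forces $\eta'=\eta$. Since $\chi(\mu(\eta))$ has coefficient $1$ in $\operatorname{ch}L(\mu(\eta))$, it has coefficient $n_\eta>0$ in $\operatorname{ch}\Lambda$. This contradicts Step~1.

\medskip
\noindent\emph{Step 3. Conclusion.} By Step~2 and Lemma~\ref{lem:ext}, $\operatorname{Ext}^\bullet_G(-,\nabla(\mu))$ vanishes on every composition factor of $\Lambda$, hence on $\Lambda$. The long exact sequence of $0\to\Lambda\to\Delta^{\rm red}(\lambda)\to L(\lambda)\to0$ and Proposition~\ref{prop:simple}(ii) give, for $n\ge1$,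
\begin{equation}\label{eq:final}
\dim\operatorname{Ext}^n_G(\Delta^{\rm red}(\lambda),\nabla(\mu))=\dim\operatorname{Ext}^n_G(L(\lambda),\nabla(\mu))=\dim H^{2r+1-n}(E^\times;k).
\end{equation}
For $n=2r+1$ this is $\dim H^0(E^\times;k)=1$ by Corollary~\ref{cor:coh}(2). For $n=2$ it is $\dim H^{2r-1}(E^\times;k)=1$ by Corollary~\ref{cor:coh}(3), since $p$ divides $C$. This proves Theorem~\ref{thm:main}. \qed

\begin{remark}\label{rem:use}
The hypothesis $p>N$ enters through (C1), (P3) and \eqref{eq:linked}, and $N\ge N_0$ through Proposition~\ref{prop:slice}. The hypothesis $p\mid C$ is used only in the last line, and it is needed there: if $p\nmid C$, then $e(E)\ne0$ in $H^{2r}(F;k)$, because the basis monomial $m_1m_2y^{2c}$ has coefficient $C^2$ in \eqref{eq:eulerclass}. Lemma~\ref{lem:gysin} then shows that $H^m(E^\times;k)=0$ for odd $m\le2r$, so that the groups \eqref{eq:final} vanish for all even $n$.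
\end{remark}

\section{Counting matrices}\label{sec:count}

We prove Corollary~\ref{cor:examples}. In (a)--(c) we verify (H) and compute $C$; the failure of the Conjecture then follows from Theorem~\ref{thm:main} and Corollary~\ref{cor:fail}.

\subsection{Part (a)} Here $36-12-20=4=c$, $2\le a=2\le5$, $b=4\le5$, $c=4\le4$, and $N_0=2(36+12)=96$. All row and column sums are $2$. Such matrices are the simple $2$-regular bipartite graphs on $6+6$ labeled vertices, that is, the disjoint unions of cycles with $j+j$ vertices, $j\ge2$, covering all vertices. On given $j+j$ vertices there are $j!\,(j-1)!/2$ such cycles: start at a fixed row vertex, order the $j$ columns and the other $j-1$ rows, and forget the direction. This gives $1,6,72,43200$ for $j=2,3,4,6$. According to the partition of $6$ into parts $\ge2$, the counts are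
\[
6:\ 43200,\qquad 4+2:\ \tbinom62^2\cdot72=16200,\qquad 3+3:\ \tfrac12\tbinom63^2\cdot6^2=7200,\qquad 2+2+2:\ \tfrac{90^2}{6}=1350,
\]
where $90=6!/(2!)^3$. The sum is $67950=450\cdot151$, and $151$ is prime.

\subsection{Part (b)} Here $36-18-15=3=c$, $2\le a=3\le5$, $b=3\le5$, $c=3\le4$, and $N_0=96$. All row and column sums are $3$. For $\mathbf v\in\{0,1,2,3\}^6$ let $n(\mathbf v)$ be the number of $3\times6$ matrices with entries in $\{0,1\}$, row sums $3$ and column sums $\mathbf v$, and let $\mathbf v'=(3,\dots,3)-\mathbf v$. Splitting the six rows into $3+3$ gives $C=\sum_{\mathbf v}n(\mathbf v)n(\mathbf v')$, and exchanging $0$ and $1$ gives $n(\mathbf v)=n(\mathbf v')$. So $C=\sum_{\mathbf v}n(\mathbf v)^2$.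

Let $\mathbf v$ have $n_j$ entries equal to $j$. A column of sum $1$ is given by the row of its $1$, and a column of sum $2$ by the row of its $0$. If row $i$ is chosen $e_i$ times by columns of the first kind and $f_i$ times by columns of the second kind, its sum is $e_i+n_2-f_i+n_3$. Hence
\[
n(\mathbf v)=\sum\frac{n_1!}{e_1!\,e_2!\,e_3!}\cdot\frac{n_2!}{f_1!\,f_2!\,f_3!},\qquad e_1+e_2+e_3=n_1,\quad f_i=e_i+n_2+n_3-3\ge0 .
\]
The equations $n_0+n_1+n_2+n_3=6$ and $n_1+2n_2+3n_3=9$ have eight solutions. In the table, two types on one line are exchanged by $\mathbf v\mapsto\mathbf v'$ and $n(\mathbf v)$ is computed for the first; the terms of $n(\mathbf v)$ are grouped by the shape of $(e_1,e_2,e_3)$.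
\begin{center}
\begin{tabular}{l|c|c|r}
type $(n_0,n_1,n_2,n_3)$ & number of $\mathbf v$ & $n(\mathbf v)$ & contribution to $C$\\ \hline
$(0,3,3,0)$ & $20$ & $3\cdot1+6\cdot9+36=93$ & $172980$\\
$(1,1,4,0)$, $(0,4,1,1)$ & $30$ each & $3\cdot12=36$ & $2\cdot38880$\\
$(1,2,2,1)$ & $180$ & $3\cdot1+3\cdot4=15$ & $40500$\\
$(2,0,3,1)$, $(1,3,0,2)$ & $60$ each & $6$ & $2\cdot2160$\\
$(2,1,1,2)$ & $180$ & $3$ & $1620$\\
$(3,0,0,3)$ & $20$ & $1$ & $20$
\end{tabular}
\end{center}
As a check, $\sum_{\mathbf v}n(\mathbf v)=1860+2160+2700+720+540+20=8000=\binom63^3$. The total is $C=297200=400\cdot743$, and $743$ is prime, having no prime factor $\le23$ and being smaller than $29^2$.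

\subsection{Part (c)} Here $12m-6m-3(2m-1)=3=c$, $2\le a=2\le3$, $b=2m-1\le3m-1$, $c=3\le3m-2$ for $m\ge2$, and $N_0=2(12m+3m+4)=30m+8$. Put $q=3m$ and $g=q-b=m+1\ge3$. A row of sum $2$ is a two-element subset of the set of columns $\{1,2,3,4\}$, so $C$ counts sequences of $q$ such subsets in which the columns occur $g,g,g,q-3$ times. Exactly $3$ of the subsets avoid column $4$. If $\{1,2\},\{1,3\},\{2,3\}$ occur $u,v,w$ times, then $\{1,4\},\{2,4\},\{3,4\}$ occur $g-u-v$, $g-u-w$, $g-v-w$ times, and
\[
C=\sum_{u+v+w=3}\frac{q!}{u!\,v!\,w!\,(g-u-v)!\,(g-u-w)!\,(g-v-w)!}.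
\]
Factor out $q!/g!^3$. The three permutations of $(3,0,0)$ contribute $3\cdot\frac16\,[g(g-1)(g-2)]^2$, the six permutations of $(2,1,0)$ contribute $6\cdot\frac12\cdot g(g-1)(g-2)\cdot g(g-1)\cdot g$, and $(1,1,1)$ contributes $[g(g-1)]^3$. Hence
\[
C=\frac{q!}{g!^3}\,g^2(g-1)^2\Big[\tfrac12(g-2)^2+3g(g-2)+g(g-1)\Big].
\]
The bracket equals $\frac12(9g^2-18g+4)=\frac12(9m^2-5)$, so $2\,g!^3\,C=q!\,g^2(g-1)^2(9m^2-5)$. If $p\mid9m^2-5$ and $p>N_0>g$, then $p\nmid2\,g!^3$, and therefore $p\mid C$.

\subsection{Part (d)} In the family (c), $N_0$ grows linearly in $m$ while $9m^2-5$ grows quadratically. We show that the values of $9m^2-5$ are too large to be built from primes of linear size only.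

\begin{lemma}\label{lem:primes}
Let $\kappa\ge40$. For all large $x$ there are an integer $1\le m\le x$ and a prime $p>\kappa x$ with $p\mid9m^2-5$.
\end{lemma}

\begin{proof}
Suppose that all prime factors of $\Pi=\prod_{m\le x}(9m^2-5)$ are $\le\kappa x$. The prime $3$ does not divide $9m^2-5$. The prime $2$ divides it only for odd $m$, when $9m^2-5\equiv4\pmod8$, and $5$ divides it only for $5\mid m$, when $9m^2-5\equiv-5\pmod{25}$; so these two primes contribute $O(x)$ to $\log\Pi$. A prime $p>5$ dividing $9m^2-5$ has $5$ as a quadratic residue, so $p\equiv\pm1\pmod5$ by quadratic reciprocity. The congruence $9m^2\equiv5\pmod{p^t}$ has at most two solutions, because $(\mathbb Z/p^t)^\times$ is cyclic. So at most $2(x/p^t+1)$ of the integers $m\le x$ satisfy $p^t\mid9m^2-5$, and none does if $p^t>9x^2$. Summing over $t\ge1$, the prime $p$ contributes at most $2x\log p/(p-1)+2\log(9x^2)$. Hence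
\[
\log\Pi\le O(x)+\sum_{p\le\kappa x,\ p\equiv\pm1\,(5)}\Big(\frac{2x\log p}{p-1}+2\log(9x^2)\Big)=x\log x+O_\kappa(x),
\]
by the estimate $\sum_{p\le y,\ p\equiv\pm1\,(5)}\frac{\log p}{p}=\frac12\log y+O(1)$ and the bound $O_\kappa(x/\log x)$ for the number of primes up to $\kappa x$. On the other hand $9m^2-5\ge4m^2$, so $\log\Pi\ge\sum_{m\le x}\log4m^2=2x\log x+O(x)$. For large $x$ the two estimates are incompatible.
\end{proof}

Given $R>0$, take $\kappa=40\max(R,1)$, and for large $x$ let $m$ and $p$ be as in Lemma~\ref{lem:primes}. Then $m\ge2$, since $m=1$ gives $9m^2-5=4<p$. Put $N=30m+8\le40m$. Then $p>\kappa m\ge\max(R,1)\,N$, so $p>N$ and $p>RN$, and part (c) applies. Since $p>\kappa x$, letting $x\to\infty$ gives infinitely many primes $p$. This completes the proof of Corollary~\ref{cor:examples}. \qed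

\begin{thebibliography}{9}

\bibitem{AR1} Achar and Riche, \emph{Modular perverse sheaves on flag varieties II: Koszul duality and formality}, Duke Math. J. \textbf{165} (2016).

\bibitem{AR2} Achar and Riche, \emph{Reductive groups, the loop Grassmannian, and the Springer resolution}, Invent. Math. \textbf{214} (2018).

\bibitem{AJS} Andersen, Jantzen and Soergel, Ast\'erisque \textbf{220}.

\bibitem{JMW} Juteau, Mautner and Williamson, J. Amer. Math. Soc. \textbf{27} (2014).

\bibitem{KT} Kashiwara and Tanisaki, Duke Math. J. (1995).

\bibitem{KL} Kazhdan and Lusztig, J. Amer. Math. Soc. (1993--94).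

\bibitem{RSM} \emph{Reduced Standard Modules, Filtrations, And Cohomology}, \texttt{http://jessica2.msri.org/attachments/12712/12712.pdf}.

\end{thebibliography}
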